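\title{Strong $p$-log-concavity of subgroup counts in finite abelian $p$-groups}

\begin{abstract}
The number $\alpha_\lambda(k)$ of subgroups of order $p^k$ in a finite abelian $p$-group of type $\lambda$ is a polynomial in $p$. We prove that $\alpha_\lambda(i)\alpha_\lambda(j)-\alpha_\lambda(i-1)\alpha_\lambda(j+1)$ has nonnegative coefficients for all $i\le j$. The case $i=j$ is the conjecture that the sequence $\alpha_\lambda(k)$ is $p$-log-concave. We determine when the difference vanishes. The proof is an induction on a larger family of inequalities, which compare two different groups and carry a power of $p$ as a weight.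
\end{abstract}

\section{Introduction}

Let $p$ be a prime. Every finite abelian $p$-group is isomorphic to $\mathbb Z/p^{\lambda_1}\mathbb Z\oplus\cdots\oplus\mathbb Z/p^{\lambda_\ell}\mathbb Z$ for a unique partition $\lambda=(\lambda_1\ge\cdots\ge\lambda_\ell)$, its \emph{type}, and has order $p^{|\lambda|}$, where $|\lambda|=\lambda_1+\cdots+\lambda_\ell$. For fixed $\lambda$ and $k$, the number of subgroups of order $p^k$ in a group of type $\lambda$ is the value at $p$ of a polynomial that does not depend on the prime (Lemma~\ref{lem:basic}). We denote this polynomial by $\alpha_\lambda(k)=\alpha_\lambda(k;p)$, treat $p$ as an indeterminate, and put $\alpha_\lambda(k)=0$ for $k<0$ and for $k>|\lambda|$.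

A cyclic group has one subgroup of each order, so $\alpha_{(n)}(k)=1$ for $0\le k\le n$. For $\lambda=1^n$ the group is the vector space $\mathbb F_p^{\,n}$, and $\alpha_{1^n}(k)$ is the $p$-binomial coefficient $\binom nk_p=\prod_{l=1}^{k}(p^{n-l+1}-1)/(p^l-1)$. In general the sequence $\alpha_\lambda(0),\dots,\alpha_\lambda(|\lambda|)$ is symmetric, by duality of finite abelian groups, and it begins and ends with $1$. One expects such a sequence to rise to the middle and then fall. For positive numbers this follows from log-concavity, $a_k^2\ge a_{k-1}a_{k+1}$, which says that the ratios $a_k/a_{k-1}$ decrease. For polynomials there is a finer notion. A sequence $a_0(p),\dots,a_n(p)$ is \emph{$p$-log-concave} if $a_k^2-a_{k-1}a_{k+1}$ has nonnegative coefficients for $0<k<n$; the values are then log-concave at all primes at once.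

The problem, posed as a conjecture in \cite{qlc}, is to show that \emph{for every partition $\lambda$ the sequence $\alpha_\lambda(k)$, $0\le k\le|\lambda|$, is $p$-log-concave}. The statement has been verified by computer for $|\lambda|\le 29$, and it holds for $\lambda=1^n$. The small cases also show that there is no room for crude estimates: for a cyclic group the difference $a_k^2-a_{k-1}a_{k+1}$ is zero, and for groups with two cyclic factors it can be the single monomial $p^k$ (Example~\ref{ex:ranktwo}).

For Laurent polynomials $X,Y\in\mathbb Z[p,p^{-1}]$ we write $X\succeq Y$ if $X-Y$ has nonnegative coefficients. The relation is preserved by addition and by multiplication with any $Z\succeq0$, in particular with $p^e$ for every integer $e$. We prove the conjecture in the following form; the conjecture is the case $i=j$.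

\begin{theorem}\label{thm:strong}
For every partition $\lambda$ and all integers $i\le j$,
\[
\alpha_\lambda(i)\,\alpha_\lambda(j)\ \succeq\ \alpha_\lambda(i-1)\,\alpha_\lambda(j+1).
\]
\end{theorem}

For positive numbers the cases $i<j$ follow from the cases $i=j$ by comparing ratios. For polynomials they do not: the sequence $a_0=p^2$, $a_1=p(1+p)$, $a_2=(1+p)^2$, $a_3=4+p+p^2$ has $a_1^2-a_0a_2=0$ and $a_2^2-a_1a_3=1+p^2+2p^3$, but $a_1a_2-a_0a_3=p-p^2+2p^3$.

\begin{theorem}\label{thm:equality}
Let $\lambda=(m,\nu)$, where $m=\lambda_1\ge1$ and $\nu$ is the partition formed by the remaining parts. Let $n=|\lambda|$ and $1\le i\le j\le n-1$. Then $\alpha_\lambda(i)\alpha_\lambda(j)=\alpha_\lambda(i-1)\alpha_\lambda(j+1)$ if and only if $|\nu|<i\le j<m$. In particular, for $0<k<n$ the polynomial $\alpha_\lambda(k)^2-\alpha_\lambda(k-1)\alpha_\lambda(k+1)$ is zero if and only if $|\nu|<k<\lambda_1$.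
\end{theorem}

Theorem~\ref{thm:strong} is one member of a family of inequalities that have to be proved together. For a partition $\kappa$ let $\kappa_1$ be its largest part, with $\emptyset_1=0$. For a finite multiset $R$ of nonnegative integers, $\kappa\cup R$ is the partition whose parts are those of $\kappa$ together with the nonzero elements of $R$. We think of $R$ as a set of extra rows added to the diagram of $\kappa$. An element $0$ of $R$ does not change $\kappa\cup R$, but it counts as an element of $R$.

\begin{theorem}\label{thm:weighted}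
Let $\kappa$ be a partition, let $R$ be a multiset of $r\ge0$ nonnegative integers, all at least $\kappa_1-1$, and let $t\ge0$ be an integer. Then
\[
\alpha_{\kappa\cup R}(i)\,\alpha_\kappa(j)\ \succeq\ p^{\,r+2t}\,\alpha_{\kappa\cup R}(i-1)\,\alpha_\kappa(j+1)
\qquad\text{whenever } j-i\ge r-1+t(\kappa_1+1).
\]
In particular, $\alpha_\lambda(i)\alpha_\lambda(j)\succeq p^{2t}\alpha_\lambda(i-1)\alpha_\lambda(j+1)$ whenever $j-i\ge t(\lambda_1+1)-1$.
\end{theorem}

Theorem~\ref{thm:strong} is the case $r=t=0$. Each extra row buys a factor $p$ at the price of one unit in $j-i$, and each step in $t$ buys $p^2$ at the price of $\kappa_1+1$ units. The inequalities for different $t$ are separate statements, because $X\succeq p^2Y$ does not imply $X\succeq Y$ (take $X=p^2$, $Y=1$). The exponent in the last sentence of the theorem cannot be increased, in the following sense.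

\begin{proposition}\label{prop:sharp}
\begin{enumerate}
\item[(a)] Let $1\le t<M$. There are a partition $\lambda$ with $\lambda_1=M$ and integers $i,j$ with $j-i=t(M+1)-1$ such that $\alpha_\lambda(i)\alpha_\lambda(j)-p^{e}\alpha_\lambda(i-1)\alpha_\lambda(j+1)$ has a negative coefficient for every $e>2t$.
\item[(b)] There are a partition $\lambda$ and an integer $i$ such that $\alpha_\lambda(i)^2-p^{e}\alpha_\lambda(i-1)\alpha_\lambda(i+1)$ has a negative coefficient for every $e>0$.
\end{enumerate}
\end{proposition}

Group theory enters only in Section~\ref{sec:rec}, through a symmetry and two recurrences. Section~\ref{sec:idea} shows on the type $(2,2,2)$ how the recurrences are combined and why the weights appear. The proofs occupy Sections \ref{sec:proof}--\ref{sec:sharp}.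

\section{Duality and two recurrences}\label{sec:rec}

For a nonempty partition $\lambda$ with largest part $m$, let $\lambda^{\circ}$ be obtained by deleting one part $m$, and let $\lambda^{-}=\lambda^\circ\cup(m-1)$ be obtained by lowering one part $m$ to $m-1$. Thus $|\lambda^-|=|\lambda|-1$ and $|\lambda^\circ|=|\lambda|-m$.

\begin{lemma}\label{lem:basic}
The number of subgroups of order $p^k$ in a group of type $\lambda$ is given by a polynomial $\alpha_\lambda(k)$ with nonnegative integer coefficients, whose constant term is $1$ for $0\le k\le|\lambda|$. For all $k\in\mathbb Z$,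
\begin{equation}\label{eq:dual}
\alpha_\lambda(k)=\alpha_\lambda(|\lambda|-k),
\end{equation}
and if $\lambda\ne\emptyset$, $m=\lambda_1$ and $n=|\lambda|$, then
\begin{align}
\alpha_\lambda(k)&=\alpha_{\lambda^-}(k-1)+p^{k}\,\alpha_{\lambda^\circ}(k),\label{eq:F1}\\
\alpha_\lambda(k)&=\alpha_{\lambda^-}(k)+p^{\,n-k}\,\alpha_{\lambda^\circ}(k-m),\label{eq:F2}\\
\alpha_\lambda(k)-\alpha_\lambda(k-1)&=p^{k}\,\alpha_{\lambda^\circ}(k)-p^{\,n-k+1}\,\alpha_{\lambda^\circ}(k-1-m).\label{eq:diff}
\end{align}
\end{lemma}

\begin{proof}
First fix a prime $p$ and read every $\alpha$ as a number of subgroups.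

Let $G$ have type $\lambda$. The character group $\widehat G=\operatorname{Hom}(G,\mathbb C^\times)$ is isomorphic to $G$. The map that sends $K\le G$ to the group $K^\perp$ of characters trivial on $K$ is a bijection from the subgroups of $G$ to those of $\widehat G$, and $|K^\perp|=|G|/|K|$. This gives \eqref{eq:dual}.

For \eqref{eq:F1} write $G=C\oplus H$ with $C$ cyclic of order $p^m$ and $H$ of type $\lambda^\circ$, and let $S$ be the subgroup of order $p$ in $C$. The subgroups of order $p^k$ that contain $S$ correspond to the subgroups of order $p^{k-1}$ in $G/S$, which has type $\lambda^-$. Let $K$ be a subgroup of order $p^k$ that does not contain $S$. Every nonzero subgroup of $C$ contains $S$, so $K\cap C=0$. Hence the projection $G\to H$ maps $K$ isomorphically onto a subgroup $L\le H$ of order $p^k$, and $K$ is the graph $\{(\varphi(x),x):x\in L\}$ of a homomorphism $\varphi\colon L\to C$. Conversely, each such graph is a subgroup of order $p^k$ that meets $C$ trivially, and it determines the pair $(L,\varphi)$. Since $m$ is the largest part of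 $\lambda$, we have $p^mL=0$, so $L$ is a direct sum of groups $\mathbb Z/p^l\mathbb Z$ with $l\le m$. Each of these has exactly $p^l$ homomorphisms to $C$, hence $|\operatorname{Hom}(L,C)|=|L|=p^k$. This proves \eqref{eq:F1}.

Since $\alpha_\emptyset(k)$ is $1$ for $k=0$ and $0$ otherwise, induction on $|\lambda|$ with \eqref{eq:F1} shows that the counts are values of polynomials with nonnegative integer coefficients. Polynomials that agree at all primes are equal, so \eqref{eq:dual} and \eqref{eq:F1} are polynomial identities. We have $\alpha_\lambda(0)=1$, and for $1\le k\le n$ the constant term of $\alpha_\lambda(k)$ is that of $\alpha_{\lambda^-}(k-1)$, which is $1$ by induction.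

By \eqref{eq:dual} and \eqref{eq:F1}, $\alpha_\lambda(k)=\alpha_\lambda(n-k)=\alpha_{\lambda^-}(n-k-1)+p^{n-k}\alpha_{\lambda^\circ}(n-k)$. Applying \eqref{eq:dual} to $\lambda^-$, of size $n-1$, and to $\lambda^\circ$, of size $n-m$, gives \eqref{eq:F2}. Finally, \eqref{eq:diff} is \eqref{eq:F1} at $k$ minus \eqref{eq:F2} at $k-1$.
\end{proof}

For $\lambda=1^n$ we have $\lambda^-=\lambda^\circ=1^{n-1}$, and \eqref{eq:F1}, \eqref{eq:F2} are the two Pascal rules for $p$-binomial coefficients. The recurrences must be applied to a \emph{largest} part. For $\lambda=(2,1)$ and $k=2$, removing the part $1$ in the manner of \eqref{eq:F1} would give $\alpha_{(2)}(1)+p^2\alpha_{(2)}(2)=1+p^2$, whereas $\alpha_{(2,1)}(2)=1+p$ by the next example. This restriction dictates the case division in Section~\ref{sec:proof}.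

\begin{example}\label{ex:ranktwo}
Let $\lambda=(m,s)$ with $m\ge s\ge1$, let $n=m+s$ and $a_k=\alpha_\lambda(k)$, and write $[l]=1+p+\cdots+p^{l-1}$. For $1\le k\le m$ the last term of \eqref{eq:diff} vanishes, so $a_k-a_{k-1}$ equals $p^k$ for $k\le s$ and $0$ for $s<k\le m$. Together with \eqref{eq:dual} this gives $a_k=[\min(k,s,n-k)+1]$ for $0\le k\le n$. The difference $D_k=a_k^2-a_{k-1}a_{k+1}$ satisfies $D_k=D_{n-k}$, and
\[
D_k=\begin{cases}
[k+1]^2-[k][k+2]=p^k & \text{if } 0<k<s,\\
[s+1]^2-[s][s+1]=p^s[s+1] & \text{if } k=s<m,\\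
[s+1]^2-[s]^2=p^s([s+1]+[s]) & \text{if } k=s=m,\\
0 & \text{if } s<k<m.
\end{cases}
\]
For the first line multiply by $(1-p)^2$ and use $(1-p^{k+1})^2-(1-p^k)(1-p^{k+2})=p^k(1-p)^2$.
\end{example}

\section{The method on the type $(2,2,2)$}\label{sec:idea}

The natural plan is to expand all four factors of $a_ia_j-a_{i-1}a_{j+1}$ by the recurrences and to group the eight products into four differences for smaller groups. We try this for $\lambda=(2,2,2)$ and $i=j=3$. Put $a=\alpha_{(2,2,2)}$, $c=\alpha_{(2,2,1)}$ and $b=\alpha_{(2,2)}$, so that $c$ belongs to $\lambda^-$ and $b$ to $\lambda^\circ$. Example~\ref{ex:ranktwo} gives $(b_0,\dots,b_4)=(1,[2],[3],[2],1)$ and $\alpha_{(2,1)}(1)=\alpha_{(2,1)}(2)=[2]$. By \eqref{eq:diff}, $c_1=1+p[2]=[3]$ and $c_2=c_1+p^2[2]$, so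
\[
(c_0,\dots,c_5)=(1,[3],\gamma,\gamma,[3],1),\qquad \gamma=1+p+2p^2+p^3 .
\]

\emph{First attempt: \eqref{eq:F1} for all four factors.} Then $a_3^2-a_2a_4=(c_2+p^3b_3)(c_2+p^3b_3)-(c_1+p^2b_2)(c_3+p^4b_4)$. Collect the products that take $b$ from the left factor and $c$ from the right factor:
\[
p^3b_3c_2-p^2b_2c_3=p^2\gamma\,(p[2]-[3])=-p^2\gamma .
\]
The subtracted product carries the lower power of $p$, and all constant terms are $1$, so this group is negative at its lowest coefficient. The four groups cannot be treated one at a time.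

\emph{Second attempt: \eqref{eq:F2} for the left factors, \eqref{eq:F1} for the right factors.} In \eqref{eq:F2} the power of $p$ rises when $k$ falls, so now both subtracted factors carry the higher power: $a_3^2-a_2a_4=(c_3+p^3b_1)(c_2+p^3b_3)-(c_2+p^4b_0)(c_3+p^4b_4)$. The four groups are
\begin{align*}
c_3c_2-c_2c_3&=0, & p^3\,(c_3b_3-p\,c_2b_4)&=p^3\gamma,\\
p^3\,(b_1c_2-p\,b_0c_3)&=p^3\gamma, & p^6\,(b_1b_3-p^2b_0b_4)&=p^6(1+2p).
\end{align*}
Each has nonnegative coefficients, and the sum is $p^3(2+2p+4p^2+3p^3+2p^4)$.

The second attempt works, but three of its four groups are not of the form in Theorem~\ref{thm:strong}. Two of them compare different groups, and the subtracted products carry the weights $p$, $p$, $p^2$. An unweighted inequality does not help, since $X\succeq Y$ does not imply $X\succeq pY$. The weights are also as large as they can be: in $b_1b_3-p^2b_0b_4=(1+p)^2-p^2$ the leading terms cancel. So the induction must carry two partitions and an exponent. For partitions $\sigma,\tau$ and integers $e,i,j$ define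
\[
\Delta^{e}_{i,j}(\sigma,\tau)=\alpha_\sigma(i)\,\alpha_\tau(j)-p^{e}\,\alpha_\sigma(i-1)\,\alpha_\tau(j+1),
\]
and call $e$ the \emph{exponent} and $j-i$ the \emph{gap}. Theorem~\ref{thm:weighted} states that $\Delta^{r+2t}_{i,j}(\kappa\cup R,\kappa)\succeq0$ when the gap is at least $r-1+t(\kappa_1+1)$.

\begin{lemma}\label{lem:rules}
Let $e,i,j$ be integers. The following identities hold in $\mathbb Z[p,p^{-1}]$, where $\sigma\ne\emptyset$ in \textup{(L1)} and \textup{(L2)}, and $\tau\neq\emptyset$ in \textup{(R1)}:
\begin{align*}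
\textup{(L1)}\quad \Delta^{e}_{i,j}(\sigma,\tau)&=\Delta^{e}_{i-1,j}(\sigma^-,\tau)+p^{i}\,\Delta^{e-1}_{i,j}(\sigma^\circ,\tau),\\
\textup{(L2)}\quad \Delta^{e}_{i,j}(\sigma,\tau)&=\Delta^{e}_{i,j}(\sigma^-,\tau)+p^{|\sigma|-i}\,\Delta^{e+1}_{i-\sigma_1,\,j}(\sigma^\circ,\tau),\\
\textup{(R1)}\quad \Delta^{e}_{i,j}(\sigma,\tau)&=\Delta^{e}_{i,j-1}(\sigma,\tau^-)+p^{j}\,\Delta^{e+1}_{i,j}(\sigma,\tau^\circ),\\
\textup{(D)}\quad \Delta^{e}_{i,j}(\sigma,\tau)&=\Delta^{e}_{|\tau|-j,\,|\sigma|-i}(\tau,\sigma).
\end{align*}
The reflection \textup{(D)} changes the gap from $j-i$ to $j-i+|\sigma|-|\tau|$.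
\end{lemma}

\begin{proof}
For (L1), expand $\alpha_\sigma(i)$ and $\alpha_\sigma(i-1)$ by \eqref{eq:F1}. The terms with $\sigma^-$ give the first summand. The terms with $\sigma^\circ$ give $p^i\alpha_{\sigma^\circ}(i)\alpha_\tau(j)-p^{e+i-1}\alpha_{\sigma^\circ}(i-1)\alpha_\tau(j+1)$, which is the second. For (L2), expand the same factors by \eqref{eq:F2}; the terms with $\sigma^\circ$ are $p^{|\sigma|-i}\alpha_{\sigma^\circ}(i-\sigma_1)\alpha_\tau(j)-p^{e+|\sigma|-i+1}\alpha_{\sigma^\circ}(i-\sigma_1-1)\alpha_\tau(j+1)$. For (R1), expand $\alpha_\tau(j)$ and $\alpha_\tau(j+1)$ by \eqref{eq:F1}; the terms with $\tau^\circ$ are $p^{j}\alpha_\sigma(i)\alpha_{\tau^\circ}(j)-p^{e+j+1}\alpha_\sigma(i-1)\alpha_{\tau^\circ}(j+1)$. For (D), put $I=|\tau|-j$ and $J=|\sigma|-i$. By \eqref{eq:dual}, $\alpha_\tau(j)=\alpha_\tau(I)$, $\alpha_\tau(j+1)=\alpha_\tau(I-1)$, $\alpha_\sigma(i)=\alpha_\sigma(J)$ and $\alpha_\sigma(i-1)=\alpha_\sigma(J+1)$.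
\end{proof}

These rules explain the shape of Theorem~\ref{thm:weighted}. At exponent $0$, rule (L1) produces a term $\Delta^{-1}$, whose coefficient of $p^{-1}$ is $-1$ as soon as its subtracted product is nonzero; this is the failure of the first attempt. So at exponent $0$ we use (L2) and (R1), which lead from $\Delta^0(\lambda,\lambda)$ to $\Delta^1(\lambda^-,\lambda^\circ)$ and $\Delta^2(\lambda^\circ,\lambda^\circ)$. In the first of these, the left partition is the right one with an extra row of length $\lambda_1-1\ge(\lambda^\circ)_1-1$. This is the case $r=1$, $t=0$, and the source of the hypothesis on $R$. The second is the case $r=0$, $t=1$. At positive exponent (L1) becomes affordable. Expanding by (L1) and (R1), one mixed term has one extra row more, with exponent and gap both larger by $1$, and the other has one extra row fewer, with exponent and gap both smaller by $1$. So $r$, the exponent and the gap move in step. When $r=0$ there is no extra row to lose: the extra row appears on the right, and (D) moves it to the left at a cost in the gap that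 depends on $\kappa_1$. That cost fixes the price $\kappa_1+1$ of a step in $t$.

\section{Proof of the weighted inequalities}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:weighted}]
We use induction on the total size $N=|\kappa\cup R|+|\kappa|$ of the two partitions, for all $\kappa,R,t,i,j$ at once. The rules (L1), (L2), (R1) replace one partition by partitions of smaller size, and (D) preserves the total size. Hence the induction hypothesis is available for every term that results from at least one expansion. Put $e=r+2t$ and $d=j-i$, and assume $d\ge r-1+t(\kappa_1+1)$; in particular $d\ge-1$.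

Let $\kappa=\emptyset$. If $i\le0$ then $\alpha_{\kappa\cup R}(i-1)=0$. If $i\ge1$ then $j+1\ge i\ge1$ and $\alpha_\emptyset(j+1)=0$. In both cases the subtracted product vanishes, and the claim holds by Lemma~\ref{lem:basic}.

Let $\kappa\ne\emptyset$ and $M=\kappa_1\ge1$, so that
\begin{equation}\label{eq:gap}
d\ \ge\ r-1+t(M+1).
\end{equation}
The recurrences act on a largest part, so we distinguish whether one can be found in $R$.

\medskip\noindent
\textbf{Case A: some element of $R$ is at least $M$.} Let $\rho=\max R\ge M$; it is a largest part of $\kappa\cup R$. Let $R'$ be $R$ with one $\rho$ replaced by $\rho-1$, and let $R''$ be $R$ with one $\rho$ deleted. Then $(\kappa\cup R)^-=\kappa\cup R'$ and $(\kappa\cup R)^\circ=\kappa\cup R''$, and (L1) gives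
\[
\Delta^e_{i,j}(\kappa\cup R,\kappa)=\Delta^{e}_{i-1,j}(\kappa\cup R',\kappa)+p^i\,\Delta^{e-1}_{i,j}(\kappa\cup R'',\kappa).
\]
All elements of $R'$ and $R''$ are at least $M-1$. The first term has $r$ extra rows, exponent $r+2t$ and gap $d+1$. The second has $r-1$ extra rows, exponent $(r-1)+2t$ and gap $d\ge(r-1)-1+t(M+1)$. Both are $\succeq0$ by \eqref{eq:gap} and induction.

\medskip
If Case A does not occur, then every element of $R$ equals $M-1$, because all are at least $M-1$; this includes $R=\emptyset$. In the remaining cases we use the induction hypothesis in the following form. Let $\mu\in\{\kappa^-,\kappa^\circ\}$, let $Q$ consist of $q\ge0$ copies of $M-1$, let $s\ge0$, and let $|\mu\cup Q|+|\mu|<N$. Then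
\begin{equation}\label{eq:IH}
\Delta^{q+2s}_{i',j'}(\mu\cup Q,\mu)\succeq0\qquad\text{whenever } j'-i'\ge q-1+s(M+1).
\end{equation}
Indeed $\mu_1\le M$, so $M-1\ge\mu_1-1$ and $q-1+s(M+1)\ge q-1+s(\mu_1+1)$.

\medskip\noindent
\textbf{Case B: all elements of $R$ equal $M-1$, and $e\ge1$.} Now $M$ is the largest part of both $\kappa$ and $\kappa\cup R$, and $(\kappa\cup R)^-=\kappa^-\cup R$, $(\kappa\cup R)^\circ=\kappa^\circ\cup R$. Apply (L1), and then (R1) to both terms:
\begin{align*}
\Delta^e_{i,j}(\kappa\cup R,\kappa)={}&\Delta^{e}_{i-1,j-1}(\kappa^-\cup R,\kappa^-)+p^{j}\,\Delta^{e+1}_{i-1,j}(\kappa^-\cup R,\kappa^\circ)\\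
&+p^{i}\,\Delta^{e-1}_{i,j-1}(\kappa^\circ\cup R,\kappa^-)+p^{i+j}\,\Delta^{e}_{i,j}(\kappa^\circ\cup R,\kappa^\circ).
\end{align*}
The first and fourth terms have gap $d$ and are $\succeq0$ by \eqref{eq:gap} and \eqref{eq:IH} with $Q=R$, $s=t$, and $\mu=\kappa^-$ and $\mu=\kappa^\circ$ respectively. In the second term $\kappa^-\cup R=\kappa^\circ\cup R\cup(M-1)$, so we take $\mu=\kappa^\circ$, $q=r+1$, $s=t$. The exponent is $e+1=(r+1)+2t$, and the gap is $d+1\ge(r+1)-1+t(M+1)$, as \eqref{eq:IH} requires. The third term needs one row of length $M-1$ on the left to match the row $M-1$ of $\kappa^-$ on the right.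

If $r\ge1$, the multiset $R$ supplies it. Let $Q$ be $R$ with one element removed, so that $\kappa^\circ\cup R=\kappa^-\cup Q$. Take $\mu=\kappa^-$, $q=r-1$, $s=t$. The exponent is $e-1=(r-1)+2t$, and the gap is $d-1\ge(r-1)-1+t(M+1)$. So \eqref{eq:IH} applies.

If $r=0$, then $e=2t$ with $t\ge1$, and the third term is $p^i\Delta^{2t-1}_{i,j-1}(\kappa^\circ,\kappa^-)$, with the larger partition on the right. Rule (D) turns it into $p^i\Delta^{2t-1}_{I,J}(\kappa^-,\kappa^\circ)$ with gap
\[
J-I=(d-1)+|\kappa^\circ|-|\kappa^-|=(d-1)-(M-1)=d-M\ \ge\ (t-1)(M+1),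
\]
where the inequality is \eqref{eq:gap} for $r=0$. Since $\kappa^-=\kappa^\circ\cup(M-1)$ and $2t-1=1+2(t-1)$, this is \eqref{eq:IH} with $\mu=\kappa^\circ$, $q=1$, $s=t-1\ge0$.

\medskip\noindent
\textbf{Case C: $r=t=0$.} If $d=-1$, then $\Delta^0_{i,i-1}(\kappa,\kappa)=\alpha_\kappa(i)\alpha_\kappa(i-1)-\alpha_\kappa(i-1)\alpha_\kappa(i)=0$. So let $d\ge0$ and $n=|\kappa|$. Apply (L2), and then (R1) to both terms:
\begin{equation}\label{eq:mixed}
\begin{aligned}
\Delta^0_{i,j}(\kappa,\kappa)={}&\Delta^{0}_{i,j-1}(\kappa^-,\kappa^-)+p^{j}\,\Delta^{1}_{i,j}(\kappa^-,\kappa^\circ)\\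
&+p^{\,n-i}\,\Delta^{1}_{i-M,\,j-1}(\kappa^\circ,\kappa^-)+p^{\,n-i+j}\,\Delta^{2}_{i-M,\,j}(\kappa^\circ,\kappa^\circ).
\end{aligned}
\end{equation}
We apply \eqref{eq:IH} four times. The first term has $\mu=\kappa^-$, $q=s=0$ and gap $d-1\ge-1$. The second has $\mu=\kappa^\circ$, $q=1$, $s=0$ and gap $d\ge0$. In the third, (D) gives $\Delta^1_{n-j,\,n-i}(\kappa^-,\kappa^\circ)$, because $|\kappa^-|-(j-1)=n-j$ and $|\kappa^\circ|-(i-M)=n-i$; this again has $\mu=\kappa^\circ$, $q=1$, $s=0$ and gap $d\ge0$. The fourth has $\mu=\kappa^\circ$, $q=0$, $s=1$ and gap $d+M\ge M=-1+(M+1)$. All four terms are $\succeq0$.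

Cases A, B and C cover all possibilities, and the induction is complete.
\end{proof}

Taking $\kappa=\lambda$, $R=\emptyset$ and $t=0$ proves Theorem~\ref{thm:strong}, and with it the conjecture.

\begin{remark}
Each of the four terms in \eqref{eq:mixed} needs $d\ge0$, one more than the bound $d\ge-1$ of the theorem. The expansion succeeds because the gap $-1$ is settled by commutativity. For $r=0$ and $t\ge1$ the same expansion would produce $\Delta^{2t+2}(\kappa^\circ,\kappa^\circ)$ with gap $d+M\ge(t+1)(M+1)-2$, one less than \eqref{eq:IH} asks for; this is why Case B uses (L1).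
\end{remark}

\begin{remark}
The hypothesis that all elements of $R$ are at least $\kappa_1-1$ is used where Case A fails, to conclude that they all equal $M-1$, the length of the row by which $\kappa^-$ exceeds $\kappa^\circ$. It cannot be dropped: for $\kappa=(2)$, $R=(0)$, $t=0$, $i=j=1$ the inequality would read $1\succeq p$. The bound on the gap cannot be lowered for $r=1$, $t=0$: for $\kappa=(1)$, $R=(0)$, $i=1$, $j=0$ the inequality would again read $1\succeq p$.
\end{remark}

\section{The cases of equality}\label{sec:equality}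

Let $\lambda=(m,\nu)$, so that $\nu=\lambda^\circ$. For $|\nu|<k\le m$ both terms on the right of \eqref{eq:diff} vanish, so $\alpha_\lambda(k)$ is constant on the interval $|\nu|\le k\le m$. The condition $|\nu|<i\le j<m$ says that $i-1$ and $j+1$ lie in this interval. Thus Theorem~\ref{thm:equality} asserts that this plateau is the only source of equality.

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
Put $s=|\nu|=n-m$, $a=\alpha_\lambda$, $b=\alpha_\nu$, $c=\alpha_{\lambda^-}$, and let $1\le i\le j\le n-1$. All four terms of \eqref{eq:mixed}, with $\kappa=\lambda$ and $M=m$, are $\succeq0$. So $a_ia_j-a_{i-1}a_{j+1}\ne0$ as soon as one of them is nonzero.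

Suppose $j\le s$. Then $0\le i\le n-1$ and $0\le j\le s$, so $c_i$ and $b_j$ have constant term $1$. Hence $\Delta^1_{i,j}(\lambda^-,\nu)=c_ib_j-p\,c_{i-1}b_{j+1}$ has constant term $1$, and the second term is nonzero.

Suppose $i\ge m$. Then $0\le i-m\le s$ and $0\le j-1\le n-1$, so $\Delta^1_{i-m,j-1}(\nu,\lambda^-)=b_{i-m}c_{j-1}-p\,b_{i-m-1}c_j$ has constant term $1$, and the third term is nonzero.

In these two cases equality fails, and so does the condition $s<i\le j<m$. It remains to treat $j>s$ and $i<m$, where both constant terms above vanish and we compute the difference directly. By \eqref{eq:diff} at $k=i$ we have $a_i-a_{i-1}=p^ib_i$, because $i-1-m<0$. By \eqref{eq:diff} at $k=j+1$ we have $a_j-a_{j+1}=p^{n-j}b_{j-m}$, because $j+1>s$. Therefore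
\[
a_ia_j-a_{i-1}a_{j+1}=a_i(a_j-a_{j+1})+(a_i-a_{i-1})a_{j+1}=p^{\,n-j}a_i\,b_{j-m}+p^{i}a_{j+1}\,b_i .
\]
Both summands are $\succeq0$, and $a_i$ and $a_{j+1}$ are nonzero because $0\le i,\,j+1\le n$. So the difference vanishes if and only if $b_{j-m}=0$ and $b_i=0$. Since $j-m<s$, the first holds if and only if $j<m$; since $i>0$, the second holds if and only if $i>s$.
\end{proof}

\section{Sharpness of the exponent}\label{sec:sharp}

If $\deg X<e+\deg Y$ for nonzero polynomials $X,Y\succeq0$, then $X-p^eY$ has a negative leading coefficient. So it suffices to find cases in which the two products differ in degree by exactly $2t$. The bracket $(1+p)^2-p^2$ of Section~\ref{sec:idea} is such a case, for $\lambda=(2,2)$ and $t=1$; rectangles give the general family.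

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
(a) Let $(M^{l})$ be the partition with $l$ parts equal to $M$. We claim that $\alpha_{(M^{l+1})}(k)$ has degree $kl$ for $l\ge0$ and $0\le k\le M$. For $l=0$ the polynomial is $1$. For $l\ge1$ and $k\le M$ the last term of \eqref{eq:diff} vanishes, and summation gives
\[
\alpha_{(M^{l+1})}(k)=\sum_{h=0}^{k}p^{h}\,\alpha_{(M^{l})}(h).
\]
By induction the $h$-th summand has degree $h+h(l-1)=hl$. All coefficients are nonnegative, so the sum has degree $kl$.

Let $\lambda=(M^{t+1})$, $a=\alpha_\lambda$, $i=1$ and $j=t(M+1)$, so that $j-i=t(M+1)-1$. Since $|\lambda|-j=(t+1)M-t(M+1)=M-t$, duality gives $a_j=a_{M-t}$ and $a_{j+1}=a_{M-t-1}$. The hypothesis $t<M$ ensures $M-t-1\ge0$, so that $a_{j+1}\ne0$ and the degree formula applies. Thus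
\[
\deg(a_1a_j)-\deg(a_0a_{j+1})=t+(M-t)t-(M-t-1)t=2t,
\]
and $a_1a_j-p^ea_0a_{j+1}$ has a negative leading coefficient for every $e>2t$.

(b) Let $\lambda=(m)$ with $m\ge2$ and $0<i<m$. All factors equal $1$, and $1-p^e$ has a negative coefficient for $e>0$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{qlc}
\emph{The $q$-log-concavity of $q$-binomial coefficients},
\texttt{https://www.ima.umn.edu/sites/default/files/418.pdf}.

\end{thebibliography}
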